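# A compact space with large transfinite dimension and no order dimension

All spaces are Hausdorff, $\overline A$ denotes the closure of $A$, and $I=[0,1]$. A *compact zero-dimensional* space is a compact totally disconnected (Hausdorff) space; in such a space any two disjoint closed sets are separated by a clopen set.

## 1. Two maps counted by hand

Let $C$ be the Cantor set of all numbers $\sum_i 2b_i3^{-i}$ with $b_i\in\{0,1\}$, and let $h:C\to I$ be
$$h\Big(\sum_i 2b_i3^{-i}\Big)=\sum_i b_i2^{-i}.$$
This is a continuous surjection. A dyadic rational in $(0,1)$ has two binary expansions, so its fiber has two points; every other fiber is a single point.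

How many pairwise disjoint clopen subsets of $C$ can have images with a common point? Each of them must contain a point of one common fiber, so there are at most two. Two do occur: $C\cap[0,\frac13]$ and $C\cap[\frac23,1]$ have images $[0,\frac12]$ and $[\frac12,1]$, which share $\frac12$. The count is $2$, one more than the dimension of $I$.

In the second map the count has no finite bound. Let $Z=\{\infty\}\cup\{(n,i):1\le i\le n\}$, where all points $(n,i)$ are isolated and the neighborhoods of $\infty$ are the cofinite sets containing it. Let $X=\{x_1,x_2,\dots\}\cup\{x_\infty\}$ be a convergent sequence with its limit, and put $f(n,i)=x_n$, $f(\infty)=x_\infty$. This is a continuous surjection, and the fiber over $x_n$ has $n$ points, so there are arbitrarily large finite collections of disjoint clopen sets with a common image point. But suppose we name the sets one at a time. As soon as one named set $U$ has $\infty\notin \overline U$, that set is finite and lies in rows $1,\dots,k$ for some $k$. The common image point is then among $x_1,\dots,x_k$, and the collection has at most $k$ members. Of two sets with disjoint closures at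 least one misses $\infty$ in its closure, so after two choices the remaining length is bounded. An ordinal can record this: it will be $\omega+1$.

For the constant map from $C$ to a point, on the other hand, we can name disjoint clopen sets forever. No ordinal records that.

These counts measure dimension, and the question of this lecture is how this way of measuring compares with the inductive way, by boundaries of open sets.

## 2. The ordinal $\mathrm{Ord}$

**Definition 2.1.** Let $L$ be a set, $\mathrm{Fin}\,L$ the collection of its non-empty finite subsets, and $M\subseteq\mathrm{Fin}\,L$. For $\sigma\in\{\emptyset\}\cup\mathrm{Fin}\,L$ put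
$$M^\sigma=\{\tau\in\mathrm{Fin}\,L:\ \sigma\cup\tau\in M\ \text{and}\ \sigma\cap\tau=\emptyset\},\qquad M^a=M^{\{a\}}.$$
Define inductively: $\mathrm{Ord}\,M=0$ if $M=\emptyset$; $\mathrm{Ord}\,M\le\alpha$ if $\mathrm{Ord}\,M^a<\alpha$ for each $a\in L$. If $\mathrm{Ord}\,M\le\alpha$ for some ordinal $\alpha$, we say that $\mathrm{Ord}\,M$ *exists*.

For instance, if $L=\{a,b,c\}$ and $M=\{\{a\},\{b\},\{a,b\}\}$, then $M^a=\{\{b\}\}$, $M^b=\{\{a\}\}$, $M^c=\emptyset$. Removing one more element from $M^a$ or $M^b$ leaves $\emptyset$, so $\mathrm{Ord}\,M^a=\mathrm{Ord}\,M^b=1$ and $\mathrm{Ord}\,M=2$.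

**Definition 2.2.** For a mapping $f:X\to Y$ of topological spaces, with $T(X)$ the topology of $X$, put
$$O(f)=\Big\{\{U_1,\dots,U_n\}\in\mathrm{Fin}\,T(X):\ \overline{U_i}\cap\overline{U_j}=\emptyset\text{ for }i\neq j\text{ and }\bigcap_{i=1}^nf(\overline{U_i})\ne\emptyset\Big\},\qquad \mathrm{Ord}\,f=\mathrm{Ord}\,O(f).$$

**Fact 2.3.** For $n<\omega$: $\mathrm{Ord}\,M\le n$ if and only if every member of $M$ has at most $n$ elements.

Proof by induction on $n$; for $n=0$ both sides say $M=\emptyset$. Let $n\ge1$. If all members of $M$ have at most $n$ elements, those of $M^a$ have at most $n-1$, so $\mathrm{Ord}\,M^a\le n-1<n$ for all $a$. Conversely, let $\mathrm{Ord}\,M\le n$, suppose $\sigma\in M$ has at least $n+1\ge2$ elements, and let $a\in\sigma$. Then $\sigma\setminus\{a\}\in M^a$ has at least $n$ elements, while $\mathrm{Ord}\,M^a\le n-1$, contradicting the induction hypothesis.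

So $\mathrm{Ord}\,h=2$ for the Cantor map $h$. For the second map, put $M=O(f)$. If $\infty\notin\overline U$, we saw that members of $M$ containing $U$ have at most $k$ elements for some $k=k(U)\ge1$, so $\mathrm{Ord}\,M^U<\omega$. If $\infty\in\overline U$, then for each $U_2$ either $(M^U)^{U_2}=\emptyset$ (when $U_2=U$ or $\infty\in\overline{U_2}$), or $\infty\notin\overline{U_2}$ and the members of $(M^U)^{U_2}$ have bounded size. So $\mathrm{Ord}\,M^U\le\omega$. Hence $\mathrm{Ord}\,f\le\omega+1$. Equality holds: for $U=\{(n,1):n\ge1\}$, whose closure is $U\cup\{\infty\}$, the collection $M^U$ contains $\{\{(n,2)\},\dots,\{(n,n)\}\}$ for every $n\ge2$, so $\mathrm{Ord}\,M^U$ is not finite by Fact 2.3. Therefore $\mathrm{Ord}\,f\le\omega$ is false.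

**Fact 2.4.** If $M\subseteq N\subseteq\mathrm{Fin}\,L$ and $\mathrm{Ord}\,N\le\gamma$, then $\mathrm{Ord}\,M\le\gamma$.

Induct on $\gamma$. If $N=\emptyset$, then $M=\emptyset$. Otherwise $M^a\subseteq N^a$ and $\mathrm{Ord}\,N^a<\gamma$ for each $a$, so $\mathrm{Ord}\,M^a<\gamma$ by induction.

**Fact 2.5.** If $\mathrm{Fin}\,S\subseteq M$ for some infinite $S\subseteq L$, then $\mathrm{Ord}\,M$ does not exist.

Otherwise take such $M,S$ with $\mathrm{Ord}\,M=\gamma$ least possible. Since $M\neq\emptyset$, $\gamma>0$. For $a\in S$ we have $\mathrm{Fin}(S\setminus\{a\})\subseteq M^a$, because $\tau\subseteq S\setminus\{a\}$ gives $\tau\cup\{a\}\in\mathrm{Fin}\,S\subseteq M$. As $S\setminus\{a\}$ is infinite and $\mathrm{Ord}\,M^a<\gamma$, this contradicts the choice of $\gamma$.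

## 3. Order dimension against large transfinite inductive dimension

A *perfect* mapping is a continuous closed mapping with compact fibers. A Tychonoff space is *strongly zero-dimensional* if any two completely separated sets in it are separated by a clopen set. In a normal space disjoint closed sets are completely separated, so in a normal strongly zero-dimensional space disjoint closed sets are separated by clopen sets. Compact zero-dimensional spaces are strongly zero-dimensional.

**Definition 3.1 (Arenas's characterization).** For a Tychonoff space $X$ and an ordinal $\alpha$, $O\text{-dim}\,X\le\alpha$ iff there are a strongly zero-dimensional space $Z$ and a perfect mapping $f$ of $Z$ onto $X$ with $\mathrm{Ord}\,f\le\alpha+1$. The space $X$ *has the order dimension* $O\text{-dim}\,X$ if $O\text{-dim}\,X\le\alpha$ for some ordinal $\alpha$.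

The map $h$ shows $O\text{-dim}\,I\le1$. It is not $\le0$: if $\mathrm{Ord}\,f\le1$, then by Fact 2.3 no two open sets with disjoint closures have closures whose images meet. Distinct points $z,z'$ of a Tychonoff space have open neighborhoods with disjoint closures, so $f$ would be injective. An injective perfect map onto $I$ is a homeomorphism, but $I$ is not zero-dimensional.

**Definition 3.2.** For a normal space $X$: $\mathrm{trInd}\,X=-1$ iff $X=\emptyset$; $\mathrm{trInd}\,X\le\alpha$ ($\alpha$ an ordinal) if for every closed $A\subseteq X$ and open $V\supseteq A$ there is an open $U$ with $A\subseteq U\subseteq V$ and $\mathrm{trInd}\,\mathrm{Bd}\,U<\alpha$. The space $X$ *has large transfinite dimension* if $\mathrm{trInd}\,X\le\alpha$ for some ordinal $\alpha$.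

A compact zero-dimensional space has $\mathrm{trInd}\le0$, since $U$ may be taken clopen. And $\mathrm{trInd}\,I=1$: a closed $A\subseteq V$ can be covered by finitely many relatively open intervals contained in $V$, whose union has finite boundary; $\mathrm{trInd}\,I\le0$ fails because $I$ is connected with more than one point.

For metrizable spaces the two notions exist together. Theorem 3.1 of "Some Questions On Transfinite Dimensions", which is [HY, Theorem 2.7], says: a metrizable space $X$ has the order dimension $O\text{-dim}\,X$ if and only if $X$ has large transfinite dimension $\mathrm{trInd}\,X$. Question 3.1 of the same source asks whether the theorem holds for every paracompact space. The answer is no; exactly one implication survives.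

**Theorem A.** Let $X$ be paracompact Hausdorff with $O\text{-dim}\,X\le\alpha$. Then $\mathrm{trInd}\,X\le\alpha$ if $\alpha<\omega$, and $\mathrm{trInd}\,X\le\alpha+1$ if $\alpha\ge\omega$.

**Theorem B.** There is a compact Hausdorff space $X$ with $\mathrm{trInd}\,X\le2$ such that every continuous map of a compact zero-dimensional space onto $X$ has an infinite fiber. This $X$ does not have the order dimension.

**Complements.** (i) For this $X$, $\mathrm{trInd}\,X=2$ and $\dim X=1$. (ii) A compact Hausdorff space has the order dimension iff it is the image of a compact zero-dimensional space under a continuous map with all fibers finite. (iii) For every finite $n\ge2$ there is a compact counterexample with $\mathrm{trInd}=n$.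

## 4. From a perfect map to small boundaries: Theorem A

Let $f:Z\to X$ be perfect onto, $Z$ strongly zero-dimensional, $\mathrm{Ord}\,f\le\alpha+1$. A perfect preimage of a paracompact Hausdorff space is paracompact (Engelking, *General Topology*, Thm 5.1.35). So $Z$ is normal, and disjoint closed sets in $Z$ are separated by clopen sets.

The plan is to cut $Z$ by a clopen set, push the cut down to $X$, and observe that the boundary downstairs is covered by both pieces. The discarded piece is then a set that can be added to every collection counted over the boundary, so the order over the boundary drops.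

For clopen $W\subseteq Z$ and closed $Y\subseteq X$ with $Y\subseteq f(W)$ let $M(W,Y)\subseteq\mathrm{Fin}\,T(Z)$ be
$$M(W,Y)=\{\{U_1,\dots,U_n\}:\ U_i\subseteq W\text{ clopen in }Z,\text{ pairwise disjoint},\ Y\cap f(U_1)\cap\dots\cap f(U_n)\neq\emptyset\}.$$
The members $U_i$ are automatically non-empty. Put $\gamma^-=\gamma-1$ for $\gamma<\omega$ and $\gamma^-=\gamma$ for $\gamma\ge\omega$. Then $\gamma'<\gamma$ implies $\gamma'^-<\gamma^-$.

**Claim 4.1.** If $\mathrm{Ord}\,M(W,Y)\le\gamma$, then $\mathrm{trInd}\,Y\le\gamma^-$.

We induct on $\gamma$. If $Y=\emptyset$, there is nothing to prove. If $Y\ne\emptyset$, then $\{W\}\in M(W,Y)$, so $\gamma\ge1$ and $\gamma^-\ge0$. Let $A\subseteq V\subseteq Y$ with $A$ closed and $V$ open in $Y$.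

**Step 1.** This step produces the open set. The sets $W\cap f^{-1}(A)$ and $W\cap f^{-1}(Y\setminus V)$ are closed and disjoint. Choose a clopen $W_1\subseteq W$ containing the first and disjoint from the second. Put $W_2=W\setminus W_1$ and $U=Y\setminus f(W_2)$, which is open in $Y$ because $f$ is closed. If $x\in A$, then $f^{-1}(x)\cap W\subseteq W_1$, so $x\in U$. If $x\in Y\setminus V$, then $\emptyset\neq f^{-1}(x)\cap W\subseteq W_2$, so $x\notin U$. Hence $A\subseteq U\subseteq V$.

**Step 2.** This step shows that both pieces cover the boundary $B=\mathrm{Bd}_YU$. A point of $U$ lies in $f(W)$ but not in $f(W_2)$, so $U\subseteq f(W_1)$. As $f(W_1)$ is closed, $B\subseteq f(W_1)$. As $B\subseteq Y$ and $B\cap U=\emptyset$, $B\subseteq f(W_2)$.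

**Step 3.** This step makes the order drop. If $B=\emptyset$, then $\mathrm{trInd}\,B=-1<\gamma^-$. Let $B\ne\emptyset$; then $W_2\neq\emptyset$. If $\{U_1,\dots,U_n\}\in M(W_1,B)$, then $\{W_2,U_1,\dots,U_n\}\in M(W,Y)$, because a point of $B\cap\bigcap_if(U_i)$ lies in $Y\cap f(W_2)$ as well. Moreover $W_2\notin\{U_1,\dots,U_n\}$, because the $U_i$ are non-empty subsets of $W_1$. So
$$M(W_1,B)\subseteq M(W,Y)^{W_2},$$
and by Fact 2.4 $\mathrm{Ord}\,M(W_1,B)=\gamma'<\gamma$. By induction, $\mathrm{trInd}\,B\le\gamma'^-<\gamma^-$. This proves the claim.

Disjoint clopen sets have disjoint closures, so $M(Z,X)\subseteq O(f)$ and $\mathrm{Ord}\,M(Z,X)\le\alpha+1$. The claim gives $\mathrm{trInd}\,X\le(\alpha+1)^-$, which is $\alpha$ for $\alpha<\omega$ and $\alpha+1$ for $\alpha\ge\omega$. This proves Theorem A.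

## 5. Compact spaces: order dimension means finite fibers

**Lemma 5.1.** If $Z$ is compact zero-dimensional and $f:Z\to X$ is continuous with an infinite fiber $F$, then $\mathrm{Ord}\,f$ does not exist.

Proof. If a clopen set contains infinitely many points of $F$, split it into two disjoint clopen sets both meeting $F$; at least one contains infinitely many points of $F$. Put the other one aside and continue with this one. We get pairwise disjoint clopen $U_1,U_2,\dots$ all meeting $F$. Every finite non-empty subset of $\{U_1,U_2,\dots\}$ is in $O(f)$, and Fact 2.5 applies.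

**Proposition 5.2 (Complement (ii)).** A compact Hausdorff space $X$ has the order dimension iff it is the image of a compact zero-dimensional space under a continuous map with all fibers finite.

Proof, "only if". Let $Z$ be strongly zero-dimensional and $f$ a perfect map of $Z$ onto $X$ such that $\mathrm{Ord}\,f$ exists. Then $Z$ is compact, as a perfect preimage of a compact space. It is zero-dimensional, since disjoint closed sets are completely separated and hence separated by a clopen set. By Lemma 5.1 all fibers are finite.

"If". Let $f:Z\to X$ be such a map. It is perfect and $Z$ is strongly zero-dimensional, so it suffices that $\mathrm{Ord}\,O(f)$ exists: if $\mathrm{Ord}\,f\le\beta$, then $\mathrm{Ord}\,f\le\beta+1$ and $O\text{-dim}\,X\le\beta$. Suppose it does not exist. If $\mathrm{Ord}\,M$ does not exist, then $\mathrm{Ord}\,M^a$ does not exist for some $a$; otherwise $\mathrm{Ord}\,M\le\sup_a(\mathrm{Ord}\,M^a+1)$. From the definition, $(M^\sigma)^a=M^{\sigma\cup\{a\}}$ for $a\notin\sigma$ and $(M^\sigma)^a=\emptyset$ for $a\in\sigma$. Iterating, we get distinct $U_1,U_2,\dots$ such that $\mathrm{Ord}\,O(f)^{\{U_1,\dots,U_n\}}$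 does not exist, so that $O(f)^{\{U_1,\dots,U_n\}}\neq\emptyset$, for all $n$. Thus $\{U_1,\dots,U_n\}$ is contained in a member of $O(f)$. Since $O(f)$ is closed under non-empty subsets, $\{U_1,\dots,U_n\}\in O(f)$ for all $n$. The compact sets $f(\overline{U_i})$ have the finite intersection property, so there is $x\in\bigcap_if(\overline{U_i})$. The $\overline{U_i}$ are pairwise disjoint, so $f^{-1}(x)$ is infinite, a contradiction. This proves the proposition.

So we look for a compact space that is small in the sense of $\mathrm{trInd}$ and has no finite-to-one resolution by a compact zero-dimensional space. The map $h$ shows what an arc does: connectedness of $I$ forces two sheets to meet over some point. It does not force a third. The strategy is to plant, close to such a meeting point, a new arc over whose *whole length* both sheets must be present. Connectedness of the new arc can then be used to split one of these sheets again. Since the resolution is not known in advance, we plant arcs at all conceivable places. The task is to do this so that $\mathrm{trInd}$ stays at $2$.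

## 6. An arc with dots, and the attaching construction

Let $(\theta_j)_{j\ge1}$ be dense in $I$, $e_j=(\theta_j,1/j)$, $D=\{e_j:j\ge1\}$, and
$$E=(I\times\{0\})\cup D\subseteq\mathbb R^2.$$
Identify $I$ with $I\times\{0\}$. We call the $e_j$ the *dots*. Since $1/j\to0$, dots accumulate only on $I$, so $E$ is compact metrizable and each $e_j$ is isolated. Every relatively open non-empty subset of $I$ contains $\theta_j$ for infinitely many $j$, so $I\subseteq\overline D$.

The space $E$ itself has an easy resolution. Choose $\hat c_j\in h^{-1}(\theta_j)$ and map $(C\times\{0\})\cup\{(\hat c_j,1/j):j\ge1\}$ onto $E$ by $(c,u)\mapsto(h(c),u)$. The domain is compact, and totally disconnected as a subset of the product of $C$ with the countable compact set $\{0\}\cup\{1/j\}$. The fibers have at most two points.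

**Lemma 6.1.** For every $k\ge1$, $D$ can be partitioned into $D^1,\dots,D^k$ with $I\subseteq\overline{D^i}$ for all $i$.

Proof. List all pairs $(J,i)$ with $J$ an open interval with rational endpoints meeting $I$ and $i\le k$. There are countably many, and for each there are infinitely many $j$ with $\theta_j\in J$, so we can choose pairwise distinct indices $j=j(J,i)$ with $\theta_j\in J$. Put $e_{j(J,i)}$ into $D^i$ and the remaining dots into $D^1$. Let $x\in I$, $\varepsilon>0$ and fix $i$. Infinitely many $J\ni x$ have length $<\varepsilon$; their indices are distinct, so one of them satisfies $1/j<\varepsilon$, and also $|\theta_j-x|<\varepsilon$. So $x\in\overline{D^i}$.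

**Definition 6.2 (attaching).** Let $K,T$ be compact Hausdorff and $r_\lambda:T\to K$ ($\lambda\in\Lambda$) continuous. Put $K[T]=K\sqcup(\Lambda\times T)$ and let $\pi:K[T]\to K$ be the identity on $K$ and $\pi(\lambda,t)=r_\lambda(t)$. As a base of $K[T]$ take

- type (i): $\{\lambda\}\times G$, with $G$ open in $T$;
- type (ii): $\pi^{-1}(U)\setminus(F\times T)$, with $U$ open in $K$ and $F\subseteq\Lambda$ finite.

For example, if $K=T=I$ and all $r_\lambda=\mathrm{id}$, this is the product of $I$ with the one-point compactification of the discrete set $\Lambda$. If $K$ is one point and $T=I$, it is a family of disjoint arcs clustering at that point.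

**Lemma 6.3.** $K[T]$ is a compact Hausdorff space, $\pi$ is a continuous retraction, $K$ and $\{\lambda\}\times T\cong T$ carry their original topologies, and each $\{\lambda\}\times T$ is clopen.

Proof. Two sets (ii) intersect in a set (ii). A set (i) meets a set (ii) in $\{\lambda\}\times(G\cap r_\lambda^{-1}(U))$ or in $\emptyset$, and two sets (i) meet in a set (i) or in $\emptyset$. The whole space is of type (ii). So this is a base. Since $\pi^{-1}(U)$ is of type (ii), $\pi$ is continuous. The trace of a set (ii) on $K$ is $U$ and that of a set (i) is empty; the traces on $\{\lambda\}\times T$ are open in $T$ by continuity of $r_\lambda$. The set $\{\lambda\}\times T$ is of type (i) and its complement is of type (ii).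

Hausdorff: points with different $\pi$-images are separated by sets $\pi^{-1}(U)$. Two distinct points with equal $\pi$-image are not both in $K$, so one is in some $\{\lambda\}\times T$. Separate inside this clopen set if the other is there too, and otherwise by this set and its complement.

Compact: in a cover by basic sets, finitely many sets (ii) cover $K$. The corresponding sets $U$ cover $K$, so these sets (ii) cover everything except finitely many compact sets $\{\lambda\}\times T$.

The feature to remember is that a neighborhood of a point $z\in K$ contains the point $(\lambda,t)$ for *all but finitely many* of those $\lambda$ for which $r_\lambda(t)=z$.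

## 7. The tower of length $\omega_1$

We define compact spaces $X_\alpha$ ($\alpha\le\omega_1$) with $X_\alpha\subseteq X_\beta$ and continuous retractions $p^\beta_\alpha:X_\beta\to X_\alpha$ for $\alpha\le\beta$, with $p^\beta_\alpha p^\gamma_\beta=p^\gamma_\alpha$. Put $X_0=E$ and, throughout, $P_\alpha=(p^\alpha_0)^{-1}(I)$.

*Successors.* Let $R_\alpha$ be the set of all continuous $r:E\to X_\alpha$ such that $r(I)$ is a single point of $P_\alpha$ and $r(D)\subseteq X_\alpha\setminus P_\alpha$. Put $\Lambda_\alpha=R_\alpha\times\omega_1$ and $r_{(r,\xi)}=r$, so every $r$ is used $\omega_1$ times. Put $X_{\alpha+1}=X_\alpha[E]$ with these attaching maps, $p^{\alpha+1}_\alpha=\pi$, and $p^{\alpha+1}_\gamma=p^\alpha_\gamma\pi$ for $\gamma<\alpha$. Thus a new arc is collapsed by $\pi$ to one point of $P_\alpha$, and its dots are sent off $P_\alpha$.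

*Limits.* Let $X_\beta=\varprojlim_{\alpha<\beta}X_\alpha$ with the coordinate projections as $p^\beta_\alpha$. Identify $x\in X_\alpha$ with the thread whose coordinates are $p^\alpha_\gamma(x)$ for $\gamma\le\alpha$ and $x$ for $\gamma\ge\alpha$; this is a thread because the maps are retractions. It does not depend on the choice of $\alpha$: if $x\in X_\alpha\subseteq X_{\alpha'}$, then $p^{\alpha'}_\gamma(x)=x$ for $\alpha\le\gamma\le\alpha'$ and $p^{\alpha'}_\gamma(x)=p^\alpha_\gamma(x)$ for $\gamma\le\alpha$. The identification is continuous and injective on the compact space $X_\alpha$, hence an embedding, and $p^\beta_\alpha$ is the identity on $X_\alpha$.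

**Definition 7.1.** $X=X_{\omega_1}$, $q_\alpha=p^{\omega_1}_\alpha$, $P=q_0^{-1}(I)$, $X_*=\bigcup_{\alpha<\omega_1}X_\alpha$, and $N_*=X_*\setminus P$.

Four observations will be used constantly.

1. $P\cap X_\alpha=P_\alpha$, because $q_0=p^\alpha_0$ on $X_\alpha$. Also $P_\beta=(p^\beta_\alpha)^{-1}(P_\alpha)$ for $\alpha\le\beta$, so $P_\beta=\varprojlim_{\alpha<\beta}P_\alpha$ at limits.
2. $P_{\alpha+1}=P_\alpha\cup(\Lambda_\alpha\times I)$, since $r_\lambda(I)\subseteq P_\alpha$ and $r_\lambda(D)\cap P_\alpha=\emptyset$.
3. Every countable subset of $X_*$ lies in some $X_\alpha$ with $\alpha<\omega_1$, because a countable set of countable ordinals is bounded in $\omega_1$.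
4. $X_*$ is dense in $X$: a non-empty basic open set $q_\alpha^{-1}(G)$, with $G\subseteq X_\alpha$ open and $\alpha<\omega_1$, contains $G\neq\emptyset$.

For an index $c=(\alpha,\lambda)$ with $\alpha<\omega_1$, $\lambda\in\Lambda_\alpha$, put
$$E_c=\{\lambda\}\times E\subseteq X_{\alpha+1},\quad I_c=\{\lambda\}\times I,\quad D_c=\{\lambda\}\times D,\quad X_c=q_{\alpha+1}^{-1}(E_c).$$
The set $X_c$ is clopen in $X$, and $X_c\cap X_\alpha=\emptyset$, since $q_{\alpha+1}$ fixes the points of $X_\alpha$. There is also the *root index*, with $E_c=X_0$, $I_c=I$, $D_c=D$ (no $X_c$ is defined for it). For every index,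
$$I_c\subseteq P\cap X_*,\qquad D_c\subseteq N_*,\qquad I_c\subseteq\overline{D_c}.$$
Moreover $E_c$ is compact metrizable, hence closed in $X$. So if $S\subseteq D_c$, every point of $\overline S$ is the limit of a sequence in $S$. We refer to this as *metrizability of $E_c$*.

## 8. Neighborhoods, transplanted sequences, and convergence in the tower

**Lemma 8.1.** Let $\alpha<\omega_1$ and $y\in X_\alpha$. The sets $q_\alpha^{-1}(U)\setminus\bigcup_{c\in F}X_c$, with $U\ni y$ open in $X_\alpha$ and $F$ a finite set of indices $(\gamma,\lambda)$ with $\gamma\ge\alpha$, form a neighborhood base at $y$ in $X$.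

Proof. We show by induction on $\beta\in[\alpha,\omega_1]$ that the sets
$$(p^\beta_\alpha)^{-1}(U)\setminus\bigcup_{c\in F}(p^\beta_{\gamma+1})^{-1}(E_c),\qquad F\text{ a finite set of }c=(\gamma,\lambda)\text{ with }\alpha\le\gamma<\beta,$$
form a base at $y$ in $X_\beta$. They are open, and they contain $y$, since $p^\beta_{\gamma+1}(y)=y\in X_\gamma$ is not in $E_c$. For $\beta=\alpha$ the statement is trivial. At $\beta+1$, the basic sets containing $y\in X_\beta$ are of type (ii): $\pi^{-1}(U')\setminus(F'\times E)$ with $y\in U'$ open in $X_\beta$. Apply the induction hypothesis to $U'$ and take preimages under $\pi$; the set $F'\times E$ is the union of the finitely many $E_{(\beta,\lambda)}$, $\lambda\in F'$. At a limit $\beta$, every neighborhood of $y$ contains the preimage of a neighborhood of $y=p^\beta_\gamma(y)$ in $X_\gamma$ for some $\gamma\in[\alpha,\beta)$; apply the hypothesis in $X_\gamma$.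

The next lemma is what the construction is for: finitely many sequences meeting at *one point* are transplanted to a *whole arc*.

**Lemma 8.2 (Transplanting).** Let $x\in P\cap X_*$, let $G_1,\dots,G_k$ ($k\ge1$) be open in $X$, and for each $i$ let $(z^i_n)_n$ be a sequence in $G_i\cap N_*$ converging to $x$. Then there is an index $c$ with $I_c\subseteq\overline{G_i\cap D_c}$ for all $i\le k$.

Proof. By observation 3, $x$ and all $z^i_n$ lie in some $X_\alpha$, $\alpha<\omega_1$. Partition $D=D^1\sqcup\dots\sqcup D^k$ as in Lemma 6.1. Each $D^i$ is infinite; enumerate it injectively as $(d^i_n)_n$. Put $r(I)=\{x\}$ and $r(d^i_n)=z^i_n$. Every neighborhood of $x$ contains all but finitely many of the $z^i_n$ (counted by pairs $(i,n)$, $i\le k$), so its preimage is $E$ minus finitely many isolated points. Hence $r:E\to X_\alpha$ is continuous, and $r\in R_\alpha$.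

Fix $i,n$. The set $G_i\cap X_{\alpha+1}$ is an open neighborhood of $z^i_n\in X_\alpha$ in $X_{\alpha+1}$, so it contains a set (ii) containing $z^i_n$. Since $\pi((r,\xi),d^i_n)=z^i_n$, the point $((r,\xi),d^i_n)$ is in $G_i$ for all but finitely many $\xi<\omega_1$. There are countably many pairs $(i,n)$ and $\omega_1$ is uncountable, so some $\xi$ works for all $i,n$. Take $c=(\alpha,(r,\xi))$. Then $G_i\cap D_c\supseteq\{(r,\xi)\}\times D^i$, whose closure contains $I_c$.

**Lemma 8.3 (Sequences).** Let $y\in I_c$, let $G$ be open in $X$, and let $p_n\in E_c$, $p_n\to y$, with $p_n\in\overline{G\cap N_*}$ for all $n$. Then some sequence in $G\cap N_*$ converges to $y$ in $X$.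

Proof. Let $\alpha=\gamma+1$ if $c=(\gamma,\lambda)$, and $\alpha=0$ for the root. $E_c$ is open in $X_\alpha$ and metrizable, so $y$ has a decreasing countable base $(U_n)$ in $X_\alpha$. Pass to a subsequence with $p_n\in U_n$. The danger, by Lemma 8.1, is that infinitely many chosen points fall into one set $X_{c'}$ of stage $\ge\alpha$; we avoid this by bookkeeping.

For $z\in X_*$ let $C(z)$ be the set of all $c'=(\gamma',\lambda')$ with $\gamma'\ge\alpha$ and $z\in X_{c'}$. If $z\in X_\delta$ with $\delta<\omega_1$, then $\gamma'<\delta$ for each such $c'$, as $X_{c'}\cap X_{\gamma'}=\emptyset$. For each $\gamma'$ there is at most one $\lambda'$, as the sets $E_{(\gamma',\lambda')}$ are disjoint for different $\lambda'$. So $C(z)$ is countable. Choose $z_n$ inductively, listing $C(z_n)$ (if non-empty, possibly with repetitions) as $c_{n,1},c_{n,2},\dots$, with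
$$z_n\in G\cap N_*\cap\Big(q_\alpha^{-1}(U_n)\setminus\bigcup_{m,l<n}X_{c_{m,l}}\Big).$$
This is possible: the set in large parentheses is an open neighborhood of $p_n$, since $p_n\in X_\alpha$ lies in no $X_{c_{m,l}}$. If $c'$ has stage $\ge\alpha$ and $z_m\in X_{c'}$, then $c'=c_{m,l}$ for some $l$, and $z_n\notin X_{c'}$ for $n>\max(m,l)$. So each $X_{c'}$ of stage $\ge\alpha$ contains only finitely many $z_n$, and $z_n\to y$ by Lemma 8.1.

## 9. The bound $\mathrm{trInd}\,X\le2$

**Step 1.** This step shows that $X$ is zero-dimensional off $P$. We have $X\setminus P=\bigsqcup_jC_j$ with $C_j=q_0^{-1}(e_j)$ clopen in $X$. We claim that each $C_j$ is totally disconnected. Let $S\subseteq C_j$ be connected and non-empty; we show by induction that each $q_\alpha(S)$ is a point. This holds for $\alpha=0$ and passes to limits. If $q_\alpha(S)=\{z\}$, then $z\in X_\alpha\setminus P_\alpha$ and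
$$q_{\alpha+1}(S)\subseteq\pi^{-1}(z)=\{z\}\cup\bigcup_\lambda\{\lambda\}\times r_\lambda^{-1}(z).$$
Here $r_\lambda^{-1}(z)$ is closed in $E$ and contained in $D$ (as $r_\lambda(I)\subseteq P_\alpha$), so it is a compact set of isolated points, hence finite. Since each $\{\lambda\}\times E$ is clopen, the connected set $q_{\alpha+1}(S)$ is $\{z\}$ or lies in one finite set $\{\lambda\}\times r_\lambda^{-1}(z)$. In both cases it is a point.

**Step 2.** This step resolves $P$ with fibers of size at most two: there are a compact zero-dimensional $Z'$ and a continuous surjection $g:Z'\to P$ with $|g^{-1}(x)|\le2$ for all $x$. We build an inverse system of compact spaces $Z_\alpha$ and continuous surjections $g_\alpha:Z_\alpha\to P_\alpha$ with fibers of size $\le2$, commuting with the projections of the two systems. Put $Z_0=C$, $g_0=h$.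

*Successors.* Let $\{x_\lambda\}=r_\lambda(I)$ and choose $\hat z_\lambda\in g_\alpha^{-1}(x_\lambda)$ for $\lambda\in\Lambda_\alpha$. Let $Z_{\alpha+1}=Z_\alpha[C]$ with constant attaching maps $C\to\{\hat z_\lambda\}$ and put $g_{\alpha+1}=g_\alpha$ on $Z_\alpha$, $g_{\alpha+1}(\lambda,t)=(\lambda,h(t))$. By observation 2, $P_{\alpha+1}=P_\alpha\cup(\Lambda_\alpha\times I)$. The trace on it of a set (i) is $\{\lambda\}\times(G\cap I)$, and the trace of $\pi^{-1}(U)\setminus(F\times E)$ is $(U\cap P_\alpha)\cup\{(\lambda,t):t\in I,\ x_\lambda\in U,\ \lambda\notin F\}$. So the subspace $P_{\alpha+1}$ of $X_{\alpha+1}$ is $P_\alpha[I]$ with constant attaching maps $I\to\{x_\lambda\}$. Since $g_\alpha(\hat z_\lambda)=x_\lambda$, the map $g_{\alpha+1}$ commutes with the projections. For $U$ open in $P_\alpha$, the preimage of $\pi^{-1}(U)\setminus(F\times I)$ is $\pi^{-1}(g_\alpha^{-1}(U))\setminus(F\times C)$, and the preimage of $\{\lambda\}\times G$ is $\{\lambda\}\times h^{-1}(G)$. So $g_{\alpha+1}$ is continuous. Its fibers are fibers of $g_\alpha$ or copies of fibers of $h$, of size $1$ or $2$.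

*Limits.* Take $Z_\beta=\varprojlim_{\alpha<\beta}Z_\alpha$ and $g_\beta=\varprojlim g_\alpha$ into $\varprojlim P_\alpha=P_\beta$. The fiber over $(x_\alpha)$ is the inverse limit of the non-empty finite sets $g_\alpha^{-1}(x_\alpha)$. It is non-empty by compactness. It has at most two elements, since three distinct threads would be pairwise distinct at some coordinate.

Put $Z'=Z_{\omega_1}$, $g=g_{\omega_1}$. Total disconnectedness of $Z'$ follows as in Step 1. Let $S\subseteq Z'$ be connected and non-empty. Its projection to $Z_0=C$ is a point. If its projection to $Z_\alpha$ is $\{z\}$, then its projection to $Z_{\alpha+1}$ lies in $\{z\}\cup\bigcup_{\hat z_\lambda=z}\{\lambda\}\times C$, where the pieces $\{\lambda\}\times C$ are clopen in $Z_{\alpha+1}$ and totally disconnected; so this projection is a point. Limits are clear.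

**Step 3.** This step shows $\mathrm{trInd}\,L\le1$ for every closed $L\subseteq P$. Let $A\subseteq V\subseteq L$, $A$ closed and $V$ open in $L$. Put $Z''=g^{-1}(L)$, choose $W$ clopen in $Z''$ with $g^{-1}(A)\subseteq W\subseteq g^{-1}(V)$, and put $U=L\setminus g(Z''\setminus W)$, open in $L$. A point of $A$ has its whole fiber in $W$, so $A\subseteq U$. A point of $U$ has a non-empty fiber inside $W\subseteq g^{-1}(V)$, so $U\subseteq V$ and $U\subseteq g(W)$. Hence
$$\mathrm{Bd}_LU\subseteq K:=g(W)\cap g(Z''\setminus W).$$
A fiber over a point of $K$ has at most two points and meets both $W$ and $Z''\setminus W$, so it has exactly one point in $W$. Thus $g$ maps the compact set $W\cap g^{-1}(K)$ bijectively, hence homeomorphically, onto $K$. So $K$ is compact zero-dimensional, and $\mathrm{trInd}\,\mathrm{Bd}_LU\le0$.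

**Step 4.** This step puts the two parts together. Let $A\subseteq V\subseteq X$, $A$ closed, $V$ open, and let $\varphi:X\to[0,1]$ be continuous with $\varphi=0$ on $A$ and $\varphi=1$ on $X\setminus V$. By Step 1 choose clopen $U_j\subseteq C_j$ with $C_j\cap\{\varphi\le\frac13\}\subseteq U_j\subseteq\{\varphi<\frac23\}$, and put
$$U=\{\varphi<\tfrac13\}\cup\bigcup_jU_j.$$
Then $U$ is open, $A\subseteq U\subseteq V$, and $U\cap C_j=U_j$ is clopen. So $\mathrm{Bd}\,U$ misses every $C_j$, that is, $\mathrm{Bd}\,U\subseteq P$. By Step 3, $\mathrm{trInd}\,\mathrm{Bd}\,U\le1$. Hence $\mathrm{trInd}\,X\le2$.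

## 10. Resolutions that are one-to-one off $P$

Let $Z$ be compact zero-dimensional and $f:Z\to X$ a continuous surjection. An infinite fiber will always come from the following observation.

**Lemma 10.1 (Accumulation).** For each $n\ge1$ let $\mathcal W_n$ be a set of $n$ pairwise disjoint clopen subsets of $Z$, such that each member of $\mathcal W_n$ contains a member of $\mathcal W_{n+1}$, and let $y_n\in\bigcap_{W\in\mathcal W_n}f(W)$. Then $f$ has an infinite fiber.

Proof. Let $y$ be a cluster point of $(y_n)$ in $X$. For $W\in\mathcal W_n$ and $m\ge n$ there is $W'\subseteq W$ in $\mathcal W_m$, so $y_m\in f(W')\subseteq f(W)$. Since $f(W)$ is closed, $y\in f(W)$. So $f^{-1}(y)$ meets $n$ disjoint sets, for every $n$.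

The strategy of Section 5 works directly in a special case. *Assume that $f$ is one-to-one over $X\setminus P$.* For clopen $W\subseteq Z$ let $G(W)=X\setminus f(Z\setminus W)$, the open set of points whose whole fiber is in $W$; then $G(W)\subseteq f(W)$. We construct $\mathcal W_n$ together with an index $c$ such that
$$I_c\subseteq\overline{G(W)\cap D_c}\quad\text{for all }W\in\mathcal W_n,$$
which gives $I_c\subseteq f(W)$ for all these $W$. Start with $\mathcal W_1=\{Z\}$ and the root. Given $\mathcal W_n=\{W_1,\dots,W_n\}$ and $c$, take $s<t$ in $I_c$ and a clopen $V\subseteq W_1$ with $f^{-1}(s)\cap W_1\subseteq V$ and $V\cap f^{-1}(t)=\emptyset$, and put $U=W_1\setminus V$. The sets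
$$[s,t]\cap\overline{G(V)\cap D_c}\quad\text{and}\quad[s,t]\cap\overline{G(U)\cap D_c}$$
are closed. The first contains $s$: dots of $G(W_1)\cap D_c$ near $s$ are off the closed set $f(U)$, because $s\notin f(U)$, so their fibers are in $V$. Likewise the second contains $t$. Together they cover $[s,t]$, because a dot in $G(W_1)$ has only one preimage, which is in $U$ or in $V$. By connectedness they share a point $p$. At $p$, sequences of dots in $G(U),G(V),G(W_2),\dots,G(W_n)$ converge, and Lemma 8.2 gives an index $c'$ that serves $\{U,V,W_2,\dots,W_n\}$. Lemma 10.1 gives an infinite fiber.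

For general $f$ this stops at one precise place: the two closed sets need not cover $[s,t]$, because a dot may have preimages in both $U$ and $V$. In fact the sets $G(W)$ may all be useless. Composing $f$ with the projection $Z\times\{0,1\}\to Z$ gives another resolution, and for $W=Z\times\{0\}$ the set $G(W)$ is empty. Replacing $G(W)$ by $f(W)$ does not help, since Lemma 8.2 needs *open* sets and $f(W)$ is only closed.

The way past this is to stop asking that whole fibers lie in $W$, and to ask instead what happens when the closed set $f(W)$ is *removed*: open sets stay open, and $W$ matters if the removal destroys the simultaneous accumulation on arcs.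

## 11. Linked families and essential clopen sets

For the rest of the proof, $Z$ is compact zero-dimensional, $f:Z\to X$ is a continuous surjection, and **we assume that all fibers of $f$ are finite**; we derive a contradiction.

**Definition 11.1.** A *family* is a finite non-empty collection of open subsets of $X$ ($\emptyset$ is allowed as a member). A family $\mathcal O$ is *linked* if for some index $c$, called a *witness*, $I_c\subseteq\overline{O\cap D_c}$ for all $O\in\mathcal O$. We write $\mathcal O'\le\mathcal O$ if every $O\in\mathcal O$ contains some $O'\in\mathcal O'$. For closed $F\subseteq X$ put $\mathcal O\setminus F=\{O\setminus F:O\in\mathcal O\}$. A clopen $W\subseteq Z$ is *essential* for a linked $\mathcal O$ if $\mathcal O\setminus f(W)$ is not linked.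

For example, $\{X\}$ is linked with the root as witness, and $Z$ is essential for it, since $\{X\}\setminus f(Z)=\{\emptyset\}$ is not linked. A family with member $\emptyset$ is never linked. The empty set is never essential, since $\mathcal O\setminus f(\emptyset)=\mathcal O$.

If $\mathcal O'\le\mathcal O$ and $\mathcal O'$ is linked, then so is $\mathcal O$, with the same witness. Three further rules:

**(L)** If $y\in P\cap X_*$ and each $O\in\mathcal O$ contains a sequence of points of $N_*$ converging to $y$, then $\mathcal O$ is linked. This is Lemma 8.2.

**(F1)** If $W$ is essential for $\mathcal O$ and $\mathcal O'\le\mathcal O$ is linked, then $W$ is essential for $\mathcal O'$. For $\mathcal O'\setminus f(W)\le\mathcal O\setminus f(W)$, and the right side is not linked.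

**(F2)** If $W$ is essential for $\mathcal O$ and $c$ is a witness for $\mathcal O$, then $I_c\subseteq f(W)$. Suppose $y\in I_c\setminus f(W)$. By metrizability of $E_c$, each $O\cap D_c$ contains a sequence converging to $y$, eventually in the open set $X\setminus f(W)$. By (L), $\mathcal O\setminus f(W)$ is linked, a contradiction.

So several essential sets have a common image point, as in Section 10, and by (F1) essentiality survives when the family is refined. What remains is to split.

**Splitting Lemma 11.2.** If $W$ is essential for a linked family $\mathcal O$, there are a linked $\mathcal O'\le\mathcal O$ and disjoint clopen $K,H\subseteq W$, both essential for $\mathcal O'$.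

**The Splitting Lemma gives the contradiction.** Put $\mathcal O_1=\{X\}$, $\mathcal W_1=\{Z\}$. Given a linked $\mathcal O_n$ and a set $\mathcal W_n$ of $n$ pairwise disjoint clopen sets essential for $\mathcal O_n$, apply the lemma to some $W\in\mathcal W_n$ to get a linked $\mathcal O_{n+1}\le\mathcal O_n$ and $K,H\subseteq W$. Put $\mathcal W_{n+1}=(\mathcal W_n\setminus\{W\})\cup\{K,H\}$. All its members are essential for $\mathcal O_{n+1}$, by (F1) for the old ones. Essential sets are non-empty, so $|\mathcal W_{n+1}|=n+1$, and each member of $\mathcal W_n$ contains a member of $\mathcal W_{n+1}$. If $c_n$ is a witness for $\mathcal O_n$ and $y_n\in I_{c_n}$, then $y_n\in f(W)$ for all $W\in\mathcal W_n$ by (F2). By Lemma 10.1, $f$ has an infinite fiber, contrary to our assumption.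

## 12. Proof of the Splitting Lemma

Suppose the lemma fails for $\mathcal O$ and $W$. Then:

$(*)$ for every linked $\mathcal O'\le\mathcal O$ and all disjoint clopen $K,H\subseteq W$, the family $\mathcal O'\setminus f(K)$ or the family $\mathcal O'\setminus f(H)$ is linked.

**Step 1.** This step isolates one member of the family on which removing $f(W)$ is decisive. Let $\mathcal O=\{O_1,\dots,O_k\}$ and
$$\mathcal O^i=\{O_1\setminus f(W),\dots,O_i\setminus f(W),O_{i+1},\dots,O_k\}.$$
$\mathcal O^0=\mathcal O$ is linked and $\mathcal O^k=\mathcal O\setminus f(W)$ is not. Pick $i\ge1$ with $\mathcal O^{i-1}$ linked and $\mathcal O^i$ not linked. Put $O=O_i$ and $\mathcal R=\{O_1\setminus f(W),\dots,O_{i-1}\setminus f(W),O_{i+1},\dots,O_k\}$ (possibly empty). Then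
$$\{O\}\cup\mathcal R\le\mathcal O\ \text{ is linked},\qquad(\dagger)\quad\{O\setminus f(W)\}\cup\mathcal R\ \text{ is not linked}.$$
Fix a witness $c$ for $\{O\}\cup\mathcal R$ and put $\Delta=O\cap D_c$. So $I_c\subseteq\overline\Delta$ and $I_c\subseteq\overline{R\cap D_c}$ for $R\in\mathcal R$.

**Step 2.** This step finds a piece of the arc $I_c$ over which the sheets in $W$ that cover all nearby dots of $\Delta$ are as many as possible, and stay so on every smaller piece. First,
$$I_c\cap\overline{\Delta\setminus f(W)}=\emptyset.\qquad(1)$$
Otherwise, by metrizability of $E_c$, a point of this set is a limit of a sequence in $(O\setminus f(W))\cap D_c$ and of sequences in $R\cap D_c$ ($R\in\mathcal R$), and (L) contradicts $(\dagger)$.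

For a nondegenerate open interval $Q\subseteq I_c$, call pairwise disjoint clopen $K_1,\dots,K_m\subseteq W$ *total on $Q$* if $Q\cap\overline{\Delta\setminus f(K_l)}=\emptyset$ for all $l$. This says that near each point of $Q$, every dot of $\Delta$ has a preimage in every $K_l$. By (1), $\{W\}$ is total on every $Q$. If $K_1,\dots,K_m$ is total on $Q$ and $y\in Q$, then $y\in\overline\Delta$ gives $y\in\overline{\Delta\cap f(K_l)}\subseteq f(K_l)$ for each $l$, so $m\le|f^{-1}(y)|$. Fibers are finite, so there is a maximal such $m$, denoted $m(Q)$, and $m(Q)\le|f^{-1}(y)|$ for all $y\in Q$. A system total on $Q$ is total on any open interval $Q'\subseteq Q$, so $m(Q')\ge m(Q)$.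

There is $Q$ with $m(Q')=m(Q)$ for all open intervals $Q'\subseteq Q$. Otherwise every interval contains one with larger $m$; shrinking it further so that its closure lies in the preceding interval does not decrease $m$. So we get $Q_1\supseteq\overline{Q_2}\supseteq Q_2\supseteq\overline{Q_3}\supseteq\cdots$ with $m(Q_n)\ge n$, and a point $y\in\bigcap_nQ_n$ has an infinite fiber.

Fix such a $Q$, let $m=m(Q)\ge1$, and let $K_1,\dots,K_m$ be total on $Q$. Enlarging $K_1$ to $W\setminus(K_2\cup\dots\cup K_m)$ preserves totality, so we may assume $W=K_1\sqcup\dots\sqcup K_m$. Put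
$$G_l=O\setminus f(K_l),$$
an open set. By totality, dots of $\Delta$ near $Q$ are never in $G_l$.

**Step 3.** This step shows that nevertheless, for every $l$, *each $y\in Q$ is the limit of a sequence in $G_l\cap N_*$*. The sequence will consist of points of $X$ outside $E_c$ near $Q$, produced by $(*)$. By Lemma 8.3 it suffices to find in each open interval $Q'\subseteq Q$ a point $p\in\overline{G_l\cap N_*}$, for we can apply this to intervals $Q'$ shrinking to $y$.

*Finding $p$.* Take $s<t$ in $Q'$ and a clopen $V\subseteq K_l$ with $f^{-1}(s)\cap K_l\subseteq V$ and $V\cap f^{-1}(t)=\emptyset$. Let $U=K_l\setminus V$. Then $s\notin f(U)$ and $t\notin f(V)$. The sets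
$$\Phi=[s,t]\cap\overline{\Delta\setminus f(U)},\qquad\Psi=[s,t]\cap\overline{\Delta\setminus f(V)}$$
are closed. Since $s\in\overline\Delta$ and $X\setminus f(U)$ is an open neighborhood of $s$, we have $s\in\Phi$; likewise $t\in\Psi$. They cover $[s,t]$: otherwise some nondegenerate open interval $Q''\subseteq(s,t)$ misses $\Phi\cup\Psi$, so $\{K_j:j\ne l\}\cup\{U,V\}$ is total on $Q''$ and $m(Q'')\ge m+1$, contradicting the choice of $Q$. By connectedness of $[s,t]$ there is $p\in\Phi\cap\Psi\subseteq Q'$. The maximality of $m$ has replaced the argument that failed in Section 10.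

*Using $(*)$ near $p$.* Let $B$ be any open neighborhood of $p$ in $X$. Consider
$$\mathcal O_B=\{(B\cap O)\setminus f(U),\ (B\cap O)\setminus f(V)\}\cup\{B\cap R:R\in\mathcal R\}.$$
By metrizability of $E_c$ there are sequences in $\Delta\setminus f(U)$, in $\Delta\setminus f(V)$ and in $R\cap D_c$ ($R\in\mathcal R$) converging to $p\in I_c$, eventually in $B$. So $\mathcal O_B$ is linked by (L). Also $\mathcal O_B\le\{O\}\cup\mathcal R\le\mathcal O$. By $(*)$ for the disjoint clopen sets $U,V\subseteq W$, one of $\mathcal O_B\setminus f(U)$, $\mathcal O_B\setminus f(V)$ is linked. Each of these has the member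
$$(B\cap O)\setminus(f(U)\cup f(V))=(B\cap O)\setminus f(K_l)=B\cap G_l.$$
A member of a linked family meets some $D_{c'}$, and $D_{c'}\subseteq N_*$. So $B\cap G_l\cap N_*\neq\emptyset$. As $B$ was arbitrary, $p\in\overline{G_l\cap N_*}$.

**Step 4.** This step extracts two essential sets and so contradicts $(*)$. Pick $y\in Q$. By Step 3, each $G_l$ contains a sequence in $N_*$ converging to $y$. Since $y\in\overline{R\cap D_c}$, so does each $R\in\mathcal R$. By (L), $\{G_1,\dots,G_m\}\cup\mathcal R$ is linked. For $J\subseteq\{1,\dots,m\}$ put
$$\mathcal G_J=\Big\{G_l\setminus\bigcup_{j\notin J}f(K_j):\ l\le m\Big\}\cup\mathcal R\ \le\ \{O\}\cup\mathcal R\ \le\ \mathcal O.$$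
$\mathcal G_{\{1,\dots,m\}}=\{G_1,\dots,G_m\}\cup\mathcal R$ is linked. Choose $J$ of minimal cardinality with $\mathcal G_J$ linked.

*$|J|\ge2$.* If $|J|\le1$, pick $l$ with $J\subseteq\{l\}$. Every index other than $l$ is outside $J$, so
$$G_l\setminus\bigcup_{j\notin J}f(K_j)=O\setminus\Big(f(K_l)\cup\bigcup_{j\notin J}f(K_j)\Big)=O\setminus f(W).$$
Hence $\mathcal G_J\le\{O\setminus f(W)\}\cup\mathcal R$, and the latter is linked, contradicting $(\dagger)$.

*Each $K_j$ with $j\in J$ is essential for $\mathcal G_J$.* We have $\mathcal G_J\setminus f(K_j)\le\mathcal G_{J\setminus\{j\}}$, because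
$$\Big(G_l\setminus\bigcup_{i\notin J}f(K_i)\Big)\setminus f(K_j)=G_l\setminus\bigcup_{i\notin J\setminus\{j\}}f(K_i)$$
and $R\setminus f(K_j)\subseteq R$. By minimality $\mathcal G_{J\setminus\{j\}}$ is not linked, so $\mathcal G_J\setminus f(K_j)$ is not linked.

Take two distinct $j,j'\in J$. The disjoint clopen sets $K_j,K_{j'}\subseteq W$ are both essential for the linked family $\mathcal G_J\le\mathcal O$. This contradicts $(*)$ and proves the Splitting Lemma.

## 13. Theorem B and the negative answer for paracompact spaces

By Section 9, the compact space $X$ satisfies $\mathrm{trInd}\,X\le2$. By Sections 11 and 12, a continuous map of a compact zero-dimensional space onto $X$ cannot have all fibers finite. Suppose $X$ had the order dimension. Then, by the "only if" part of Proposition 5.2, $X$ would be the image of a compact zero-dimensional space under a continuous map with all fibers finite, a contradiction. This proves Theorem B.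

Compact spaces are paracompact. So the answer to Question 3.1 is negative: "$O\text{-dim}\,X$ exists implies $\mathrm{trInd}\,X$ exists" holds for all paracompact $X$ by Theorem A, and the converse fails even for compact spaces with $\mathrm{trInd}\le2$.

## 14. The exact dimensions of $X$, and every finite value $n\ge2$

**Complement (i).** $\mathrm{trInd}\,X=2$ and $\dim X=1$.

**Step 1.** This step shows that $\mathrm{trInd}\,X\le1$ is impossible, by transplanting a boundary point to a whole arc. Suppose $\mathrm{trInd}\,X\le1$. Let $a,b$ be the endpoints of the root interval $I$, and let $V\ni a$ be open with $b\notin\overline V$. Take an open $U$ with $a\in U\subseteq V$ and $\mathrm{trInd}\,\mathrm{Bd}\,U\le0$, and let $U'=X\setminus\overline U\ni b$. Let $F$ (respectively $F'$) be the set of $y\in I$ that are limits of sequences in $U\cap N_*$ (respectively $U'\cap N_*$). By Lemma 8.3 for the root index, both are closed. Since $I\subseteq\overline D$ and $D\subseteq N_*$, we have $a\in F$ and $b\in F'$.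

Moreover $F\cup F'=I$. Let $y\in I$ and let dots $e_{j_n}\to y$. If infinitely many lie in $U'$, then $y\in F'$. Otherwise almost all lie in $\overline U$. For such a dot, $C_{j_n}$ is an open neighborhood of $e_{j_n}$ disjoint from $P$, so every neighborhood of $e_{j_n}$ contains a non-empty open subset of $U\cap C_{j_n}$, and this contains a point of the dense set $X_*$, hence of $U\cap N_*$. So $e_{j_n}\in\overline{U\cap N_*}$, and $y\in F$ by Lemma 8.3.

As $I$ is connected, there is $y\in F\cap F'$. Lemma 8.2 with $G_1=U$, $G_2=U'$ gives an index $c$ with $I_c\subseteq\overline U\cap\overline{U'}$. Since $U$ is open and disjoint from $U'$, $U\cap\overline{U'}=\emptyset$, so $I_c\subseteq\mathrm{Bd}\,U$. But if $\mathrm{trInd}\,\mathrm{Bd}\,U\le0$, any two points of $\mathrm{Bd}\,U$ are separated by a clopen subset of $\mathrm{Bd}\,U$, which is impossible for two points of the connected set $I_c$. With Section 9, $\mathrm{trInd}\,X=2$.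

**Step 2.** This step computes $\dim X$. For normal spaces $\dim\le\mathrm{Ind}$, so $\dim P\le\mathrm{Ind}\,P\le1$ by Section 9, Step 3; and $\dim C_j=0$. Since $X=P\cup\bigcup_jC_j$ is a countable union of closed sets, $\dim X\le1$ by the countable closed sum theorem for $\dim$ in normal spaces (Engelking, *Dimension Theory*). As $X$ contains an arc as a closed subspace, $\dim X=1$.

**Complement (iii).** For every finite $n\ge2$ there is a compact counterexample with $\mathrm{trInd}=n$.

Take the disjoint sum $X\oplus I^n$.

**Step 1.** This step computes $\mathrm{trInd}(X\oplus I^n)=n$. Recall that $\mathrm{trInd}\,I^n=n$. The dimension of a sum of two spaces of finite $\mathrm{trInd}$ is at most the maximum of the two, by choosing $U$ in each summand and inducting on that maximum, since the boundary is the sum of the boundaries. It is at least the maximum because $\mathrm{trInd}$ does not increase on closed subspaces: if $L\subseteq Y$ is closed, $A\subseteq V\subseteq L$ with $A$ closed and $V$ open in $L$, then a set $U$ chosen in $Y$ for $A$ and the open set $V\cup(Y\setminus L)$ has trace $U\cap L$ with $\mathrm{Bd}_L(U\cap L)\subseteq L\cap\mathrm{Bd}\,U$,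 and one inducts. So $\mathrm{trInd}(X\oplus I^n)=\max(2,n)=n$.

**Step 2.** This step shows that $X\oplus I^n$ does not have the order dimension. Otherwise, by Proposition 5.2, it would be the image of a compact zero-dimensional space under a continuous map with finite fibers. Restricting this map to the clopen preimage of $X$ would give a map onto $X$ that contradicts Theorem B.

**Remark on smaller values.** If $\mathrm{trInd}\,X\le0$, then disjoint closed sets of $X$ are separated by clopen sets, so $X$ is strongly zero-dimensional or empty. For the identity map, every member of $O(\mathrm{id})$ is a singleton, so $\mathrm{Ord}\,\mathrm{id}\le1$ and $O\text{-dim}\,X\le0$. Whether a paracompact $X$ with $\mathrm{trInd}\,X=1$ must have the order dimension is not determined here; this does not affect the answer to Question 3.1.
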